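# Row and column functions on a square, and the growth of generating sets of direct powers of monoids

## 1. Arrays on a four-point square

Let $S$ be a monoid, written multiplicatively, with identity $1$. Let $\Omega=\{0,1\}^2$, with coordinates $(\alpha,\beta)$. A function $f:\Omega\to S$ is a $2\times 2$ array, which we always print as
$$f=\begin{bmatrix} f(1,1) & f(1,0)\\ f(0,1)& f(0,0)\end{bmatrix}.$$
The top row is $\alpha=1$, the bottom row is $\alpha=0$, the left column is $\beta=1$, and the right column is $\beta=0$. Arrays are multiplied **entry by entry** (this is not matrix multiplication), so the arrays form the monoid $S^\Omega\cong S^4$.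

A function of $\alpha$ alone is an array whose two columns are equal, and a function of $\beta$ alone is an array whose two rows are equal. Let
$$Q\le S^\Omega$$
be the submonoid generated by all functions of $\alpha$ alone and all functions of $\beta$ alone. Its basic members are, for $s\in S$,
$$\alpha_1(s)=\begin{bmatrix} s&s\\1&1\end{bmatrix},\quad \alpha_0(s)=\begin{bmatrix} 1&1\\s&s\end{bmatrix},\quad \beta_1(s)=\begin{bmatrix} s&1\\s&1\end{bmatrix},\quad \beta_0(s)=\begin{bmatrix} 1&s\\1&s\end{bmatrix}.$$
The whole lecture is about one question: **when is $Q=S^\Omega$?** Equivalently, when can we isolate a single corner of the square, that is, produce the array with $s$ in one corner and $1$ in the other three, for each $s$, by multiplying functions that see only the row or only the column?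

Try it for a group $G$. If $G$ is abelian (written additively), then $f\mapsto f(1,1)-f(1,0)-f(0,1)+f(0,0)$ is a homomorphism $G^\Omega\to G$ that kills functions of $\alpha$ and functions of $\beta$, hence kills $Q$. On an array with $s$ in one corner and $0$ elsewhere it takes the value $\pm s$. So $Q\neq G^\Omega$ unless $G=0$. For a general group, apply this to the images in $G/[G,G]$: if $Q=G^\Omega$ then $G$ is perfect, meaning $G=[G,G]$. Conversely,
$$\alpha_0(x)\,\beta_0(z)\,\alpha_0(x^{-1})\,\beta_0(z^{-1})=\begin{bmatrix}1& zz^{-1}\\ xx^{-1}& xzx^{-1}z^{-1}\end{bmatrix}=\begin{bmatrix}1&1\\1&xzx^{-1}z^{-1}\end{bmatrix}.$$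
So every commutator can be isolated in the corner $(0,0)$, and if $G$ is perfect then every element can. The symmetries of the square that flip $\alpha$ or $\beta$ preserve $Q$, so the other corners follow. Thus for a group, $Q=G^\Omega$ exactly when $G$ is perfect.

What this is for: if $Q=S^\Omega$, then large direct powers of $S$ are cheap to generate. We make that precise next.

## 2. Direct powers, and what a filled square gives

For a semigroup $S$, let $d(S)$ be the smallest number of elements that generate $S$ as a semigroup, and write $d_n=d(S^n)$ for the $n$th direct power. A sequence grows logarithmically (respectively linearly) if it is bounded both below and above by logarithmic (respectively linear) functions of $n$. Growth *strictly between logarithmic and linear* means that every $d_n$ is finite, $d_n/\log n\to\infty$ and $d_n/n\to 0$.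

The problem comes from "On the Growth of Generating Sets for Direct Powers of Semigroups" (https://core.ac.uk/download/9821534.pdf): *does there exist a monoid $S$ for which the growth of $(d_1,d_2,d_3,\ldots)$ is strictly between logarithmic and linear?* Some known facts frame it. For a finite monoid the sequence is constantly $1$ if $S$ is trivial, grows logarithmically if $S$ is a non-trivial perfect group, and grows linearly if $S$ is not a perfect group. For a finitely generated infinite group it is bounded above by a logarithmic function if the group is perfect, and grows linearly if it is not.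

The answer is no. From here on, $S$ is a finitely generated monoid. Two small cases computed by hand:

* $S=\mathbb Z/2$. In a finite group, the subsemigroup generated by a nonempty set is a subgroup, so generating $S^n$ as a semigroup means spanning the vector space $\mathbb F_2^n$. Hence $d_n=n$.
* $S=(\mathbb N,+)$ with $\mathbb N=\{0,1,2,\ldots\}$. In $\mathbb N^n$ the zero vector is not a sum involving a nonzero vector, and the basis vector $e_i$ is a sum only of copies of itself and zero. So a generating set must contain $0,e_1,\dots,e_n$, and these suffice. Hence $d_n=n+1$.

**General bounds.** The sequence $d_n$ is non-decreasing, because $S^n$ is a quotient of $S^{n+1}$. Also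
$$d_{x+y}\le d_x+d_y, \tag{1}$$
because the copies $S^x\times 1$ and $1\times S^y$ in $S^{x+y}$ both contain the identity, and together they generate $S^{x+y}$. In particular $d_n\le n d_1$, so every $d_n$ is finite and growth is never more than linear.

For a finite nonempty set $X$ we write $S^X$ for the monoid of functions $X\to S$, which is isomorphic to $S^{|X|}$.

**Proposition 1.** Suppose $Q=S^\Omega$. Then $d_{xy}\le d_x+d_y$ for all $x,y\ge 1$, and $d_n\le d_2\lceil\log_2 n\rceil\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$.

**Step 1: transfer from the square to any grid.** Let $X,Y$ be finite nonempty sets, $(x_0,y_0)\in X\times Y$ and $s\in S$. Let $\varphi:X\to\{0,1\}$ and $\psi:Y\to\{0,1\}$ be the indicator functions of $x_0$ and $y_0$. Then $f\mapsto f\circ(\varphi\times\psi)$ is a homomorphism $S^\Omega\to S^{X\times Y}$. It sends functions of $\alpha$ alone to functions of $x\in X$ alone, and functions of $\beta$ alone to functions of $y\in Y$ alone. It sends the array with $s$ at $(1,1)$ and $1$ elsewhere to the function with value $s$ at $(x_0,y_0)$ and $1$ elsewhere, since $\varphi(x)=\psi(y)=1$ only when $(x,y)=(x_0,y_0)$. As $Q=S^\Omega$, that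 function on the grid is a product of functions of $x$ alone and functions of $y$ alone.

**Step 2: count generators.** As $(x_0,y_0)$ and $s$ vary, these one-point functions generate $S^{X\times Y}$. So $S^{X\times Y}$ is generated by the submonoid of functions of $x$ alone, isomorphic to $S^X$, and the submonoid of functions of $y$ alone, isomorphic to $S^Y$. The union of a generating set of each generates everything. Hence $d_{|X||Y|}\le d_{|X|}+d_{|Y|}$.

**Step 3: iterate.** We claim $d_{2^m}\le m\,d_2$ for $m\ge 1$. For $m=1$ this reads $d_2\le d_2$. For $m\ge 2$, Step 2 and induction give $d_{2^m}\le d_{2^{m-1}}+d_2\le (m-1)d_2+d_2=m\,d_2$. Given $n\ge 2$, put $m=\lceil\log_2 n\rceil\ge 1$. By monotonicity $d_n\le d_{2^m}\le d_2\lceil\log_2 n\rceil$, and $d_2\le 2d_1$ by (1). $\square$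

So a filled square forces at most logarithmic growth. The plan is to show that an unfilled square has a visible cause, and that the cause forces $d_n\ge n$.

## 3. Factors of the identity, and characters on them

For groups the obstruction was an abelian quotient. For monoids the right domain for the obstruction is not $S$ itself.

**Definition.** Put
$$J=\{s\in S:\ usv=1\text{ for some }u,v\in S\},\qquad R=\{s\in S:\ st=1\text{ for some }t\in S\}.$$
A *$J$-character* is a map $\theta:J\to G$ to an abelian group $G$ with $\theta(st)=\theta(s)+\theta(t)$ whenever $st\in J$. It is *trivial* if $\theta\equiv 0$.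

The definition makes sense because of fact (a) below. The facts we need are these.

* (a) If $st\in J$ then $s,t\in J$: if $u(st)v=1$, then $u\cdot s\cdot(tv)=1$ and $(us)\cdot t\cdot v=1$. Hence every factor of an element of $J$ lies in $J$. Also $1\in J$, so every factor of $1$ lies in $J$.
* (b) $R$ is a submonoid and $R\subseteq J$: if $st=1$ and $s't'=1$ then $(ss')(t't)=1$; and $st=1$ reads $1\cdot s\cdot t=1$.
* (c) If $usv=1$, then $u\in R$ and $us\in R$: indeed $u\cdot(sv)=1$ and $(us)\cdot v=1$.
* (d) If $\theta$ is a $J$-character and $s_1\cdots s_r\in J$, then all $s_i\in J$ and $\theta(s_1\cdots s_r)=\sum_i\theta(s_i)$. This is induction on $r$: by (a), $s_1\cdots s_{r-1}$ and $s_r$ lie in $J$, and $\theta(s_1\cdots s_r)=\theta(s_1\cdots s_{r-1})+\theta(s_r)$. Also $\theta(1)=\theta(1\cdot 1)=2\theta(1)$, so $\theta(1)=0$.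

**Example 1 (groups).** If $S$ is a group, then $J=R=S$, and $J$-characters are the homomorphisms to abelian groups. They are all trivial exactly when $S$ is perfect.

**Example 2 (finite monoids).** In a finite monoid one-sided inverses are two-sided. If $usv=1$, then $u$ has a right inverse and $v$ has a left inverse, so both are units and $s=u^{-1}v^{-1}$ is a unit. So $J$ is the group of units.

**Example 3 ($\mathbb N$).** For $(\mathbb N,+)$ we have $J=\{0\}$, and $J$ does not generate.

**Example 4 (prefix replacement).** Let $\mathcal X$ be the set of infinite words in the letters $a,b$. For finite words $w,v$, let $[w,v]$ be the partial map with domain $v\mathcal X$ given by $v\xi\mapsto w\xi$. Write $e$ for the empty word and $0$ for the empty map, and compose with the right factor applied first. Then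
$$[w,v][w',v']=\begin{cases}[wz,v'] & \text{if } w'=vz,\\ [w,v'z]&\text{if } v=w'z,\\ 0&\text{otherwise.}\end{cases}$$
So $S=\{0\}\cup\{[w,v]\}$ is a monoid with identity $1=[e,e]$. The pair $(w,v)$ is determined by the map, since the domain is $v\mathcal X$ and the image is $w\mathcal X$. It is generated by the four maps $[a,e],[b,e],[e,a],[e,b]$: products of the first two give all $[w,e]$ with $w\ne e$, products of the last two give all $[e,v]$ with $v\neq e$, $[w,v]=[w,e][e,v]$, $1=[e,a][a,e]$ and $0=[e,a][b,e]$. Now:

* $J=S\setminus\{0\}$, since $[e,w][w,v][v,e]=1$ and $u0v=0$. So $J$ generates $S$, but $J$ is not closed under multiplication, since $[e,a][b,e]=0$.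
* $R=\{[e,v]\}$: we have $[e,v][v,e]=1$, and $[w,v]t=1$ forces $[w,v]$ to be surjective, so $w=e$.
* $\theta([w,v])=|w|-|v|$ is a nontrivial $J$-character to $\mathbb Z$. In the first case of the product, $|w'|=|v|+|z|$, so $|wz|-|v'|=(|w|-|v|)+(|w'|-|v'|)$; in the second, $|v|=|w'|+|z|$, and the same identity holds for $|w|-|v'z|$.

Every homomorphism $\phi$ from this $S$ to a group is trivial, since $\phi(0)=\phi(0)\phi(s)$. So looking only at homomorphisms on $S$ would miss the obstruction.

**Example 5 (all characters trivial, not a group).** Let $M=\langle p,q\mid ppqqq=1,\ ppqpqqq=1\rangle$ as a monoid. Both $p$ and $q$ are factors of $1$, so they lie in $J$, and $J$ generates $M$. If $\theta$ is a $J$-character, (d) gives $2\theta(p)+3\theta(q)=0$ and $3\theta(p)+4\theta(q)=0$. Subtracting, $\theta(p)+\theta(q)=0$, and then $\theta(q)=0$ and $\theta(p)=0$. By (d) again, $\theta\equiv 0$. Yet $M$ is not a group. View the relations as length-reducing rewriting rules that delete $ppqqq$ or $ppqpqqq$. Every nonempty proper prefix of these two words is $p$ or starts with $pp$. Their proper suffixes that start with $p$ are $pqqq$ and $pqpqqq$, so no proper prefix equals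 a proper suffix. Neither word contains the other, since $pp$ occurs once in the longer word and is followed there by $qpq$. So there are no critical pairs, and by Newman's lemma every element has a unique reduced word. If $t$ is a reduced word, then $qt$ is reduced, because a deletable word begins with $p$. So $qt\ne 1$, and $q$ has no right inverse.

We can now state the result.

**Theorem 2.** For a finitely generated monoid $S$ the following are equivalent:

1. $d_n<n$ for some $n$;
2. $S$ is generated by $J$, and every $J$-character is trivial;
3. $S^{\{0,1\}^2}$ is generated by the functions $f(\alpha,\beta)$ depending only on $\alpha$ together with those depending only on $\beta$, i.e. $Q=S^\Omega$;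
4. $d_{xy}\le d_x+d_y$ for all $x,y\ge1$, and $d_n\le d_2\lceil\log_2n\rceil\le 2d_1\lceil\log_2n\rceil$ for all $n\ge 2$;
5. $d_n/n\to 0$.

Hence exactly one of the following holds:

* (A) $n\le d_n\le nd_1$ for all $n$, or
* (B) $d_n\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$.

**Corollary 3.** No monoid has growth strictly between logarithmic and linear.

Once the theorem is proved, Example 4 falls in case (A), and Example 5 in case (B).

Proposition 1 is (3)⇒(4). The implication (4)⇒(5) holds because $\lceil\log_2 n\rceil/n\to 0$, and (5)⇒(1) because $d_n/n<1$ for large $n$. What remains is (1)⇒(2), which is a count, and (2)⇒(3), which is the heart of the matter.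

## 4. If (2) fails, then $d_n\ge n$ for every $n$

Let $H$ generate $S^n$. We show $|H|\ge n$ whenever (2) fails; this is the contrapositive of (1)⇒(2). For $s\in S$ let $\varepsilon_i(s)\in S^n$ be the tuple with $s$ in place $i$ and $1$ elsewhere. The point is that when $\varepsilon_i(s)$ is written as a product of elements of $H$, all coordinates other than the $i$th are factors of $1$.

**Step 1: the case $T=\langle J\rangle\neq S$.** Choose $a\in S\setminus T$. For each $i$ write $\varepsilon_i(a)=h_1\cdots h_r$ with $h_k\in H$. The product of the $i$th coordinates is $a\notin T$, and $T$ is closed under products, so some $h_k$ has its $i$th coordinate outside $T$. Every other coordinate of $h_k$ is a factor of $1$, hence lies in $J\subseteq T$. So for each $i$ the set $H$ contains an element whose only coordinate outside $T$ is the $i$th. For distinct $i$ these elements are distinct, so $|H|\ge n$.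

**Step 2: the case of a nontrivial $J$-character; reduction to $\mathbb F_p$.** Let $\theta:J\to G$ be nontrivial, and let $A$ be a finite generating set of $S$. Write $s\in J$ as a product of elements of $A$. By (d) these lie in $A\cap J$, and $\theta(s)$ is the sum of their $\theta$-values. So the subgroup $L$ generated by $\theta(J)$ is generated by the finite set $\theta(A\cap J)$. It is a nonzero finitely generated abelian group, so it has a surjection onto $\mathbb F_p$ for some prime $p$. Composing $\theta$ with this surjection gives a $J$-character, and it is nontrivial because $\theta(J)$ generates $L$. So we may assume $G=\mathbb F_p$ and $\theta(s)\ne0$ for some $s\in J$.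

**Step 3: a spanning set of $\mathbb F_p^n$.** For each $i$ write $\varepsilon_i(s)=h_1\cdots h_r$ with $h_k\in H$. Every coordinate of every $h_k$ is a factor of $s$ or of $1$, both in $J$, so $h_k\in J^n$ by (a). Apply $\theta$ in each coordinate, and write $\theta^n$ for the resulting map $J^n\to\mathbb F_p^n$. By (d),
$$\theta(s)\,e_i=\sum_{k}\theta^n(h_k).$$
Since $\theta(s)\neq 0$ and $i$ is arbitrary, the vectors $\theta^n(h)$ with $h\in H\cap J^n$ span $\mathbb F_p^n$. Hence $|H|\ge n$. $\square$

## 5. How far commutators go

We now assume (2) and want $Q=S^\Omega$. The sensible first attempt is to copy the group proof. Phrase it like this: for a group, let $N$ be the set of $s$ such that the array with $s$ at $(0,1)$ and $1$ elsewhere lies in $Q$. Then $N$ is a subgroup, as $Q$ is closed under products and inverses. It is normal (conjugate by $\alpha_0(g)$), and it contains all commutators, by the array in Section 1 with the two columns exchanged. So $G/N$ is abelian, and if $G$ is perfect then $N=G$.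

In a monoid two things break.

First, the commutator array needs inverses on the correct side. If $xx'=1$ and $zz'=1$, then $\alpha_0(x)\beta_0(z)\alpha_0(x')\beta_0(z')$ still isolates $xzx'z'$. But an element $x\in J$ is only known to satisfy $uxv=1$, with $u$ and $v$ on opposite sides, and it may have no inverse on either side. In Example 4 the map $[a,a]$ lies in $J$, but it is neither surjective nor everywhere defined, so it has neither a right nor a left inverse.

Second, even where commutators exist, $N$ is only a submonoid. In the group proof we used that $N$ is normal and passed to $G/N$. A submonoid of a monoid does not hand us a quotient, so we cannot say that "modulo $N$" the monoid becomes commutative, and the triviality of characters has nothing to act on.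

The way past both points is to replace the *subset* $N$ by a *relation* between two elements, read off from a whole row of the square, and to use the other row to absorb the missing inverses.

## 6. The relation carried by the bottom row

For $s,t\in S$ put
$$F_{s,t}=\begin{bmatrix}1&1\\ s&t\end{bmatrix},\qquad\text{and write } s\sim t \text{ if } F_{s,t}\in Q.$$
Our target is $s\sim 1$ for all $s$, which says that $s$ can be isolated in the corner $(0,1)$.

**(P1)** *The relation $\sim$ is reflexive and symmetric, and if $s\sim t$ and $s'\sim t'$ then $ss'\sim tt'$.* Indeed $F_{s,s}=\alpha_0(s)\in Q$. Exchanging the two columns sends functions of $\alpha$ alone to functions of $\alpha$ alone and functions of $\beta$ alone to functions of $\beta$ alone, so it preserves $Q$, and it sends $F_{s,t}$ to $F_{t,s}$. Finally $F_{s,t}F_{s',t'}=F_{ss',tt'}$.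

Transitivity is not automatic. Before we come to it, here is the device that uses the top row.

**Lemma 4 (wrapping).** Let $s\in J$. If $Q$ contains the array $\begin{bmatrix}s&s\\ r&t\end{bmatrix}$, then $r\sim t$.

**Proof.** Choose $u,v$ with $usv=1$. Then
$$\alpha_1(u)\begin{bmatrix}s&s\\ r&t\end{bmatrix}\alpha_1(v)=\begin{bmatrix}usv&usv\\ r&t\end{bmatrix}=F_{r,t}\in Q.\qquad\square$$

So we do not need the top row to be $1$ while we work; it is enough that both of its entries equal one and the same element of $J$. This removes the first difficulty.

**(P2)** *If $x\in J$ and $z\in S$, then $xz\sim zx$.*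

To prove this we let $x$ act before $z$ in the left column and after $z$ in the right column, with $z$ present only in the bottom row:
$$\beta_1(x)\,\alpha_0(z)\,\beta_0(x)=\begin{bmatrix}x&1\\x&1\end{bmatrix}\begin{bmatrix}1&1\\z&z\end{bmatrix}\begin{bmatrix}1&x\\1&x\end{bmatrix}=\begin{bmatrix}x&x\\ xz&zx\end{bmatrix}.$$
The top row is $x,x$ with $x\in J$, so Lemma 4 gives $xz\sim zx$. $\square$

**(P3)** *If $r\sim s$, $s\sim t$ and $s\in J$, then $r\sim t$.*

In a group one would take $F_{r,s}\,\alpha_0(s^{-1})\,F_{s,t}$, whose bottom row is $rs^{-1}s=r$ and $ss^{-1}t=t$. We only have $usv=1$. So in the left column we turn the second factor $s$ into $usv$, and in the right column we do this to the first factor $s$: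
$$\beta_0(u)\,F_{r,s}\,\beta_1(u)\,\beta_0(v)\,F_{s,t}\,\beta_1(v)=\begin{bmatrix}uv&uv\\ r\cdot usv& usv\cdot t\end{bmatrix}=\begin{bmatrix}uv&uv\\ r& t\end{bmatrix}.$$
The bottom row is right, but the top row is $uv$, which need not lie in $J$. In Example 4, $s=[a,b]$ with $u=[e,a]$, $v=[b,e]$ has $usv=1$ and $uv=[e,a][b,e]=0$. What is missing in the top row is the $s$ between $u$ and $v$. We may put it there by replacing $F_{r,s}$ and $F_{s,t}$ with $\alpha_1(s)F_{r,s}$ and $\alpha_1(s)F_{s,t}$, which changes nothing in the bottom row.

**Proof.** Choose $u,v$ with $usv=1$ and consider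
$$g=\beta_0(u)\cdot\alpha_1(s)F_{r,s}\cdot\beta_1(u)\,\beta_0(v)\cdot\alpha_1(s)F_{s,t}\cdot\beta_1(v)\in Q.$$
Its values are

* at $(1,1)$: $s\cdot u\cdot s\cdot v=s(usv)=s$;
* at $(1,0)$: $u\cdot s\cdot v\cdot s=(usv)s=s$;
* at $(0,1)$: $r\cdot u\cdot s\cdot v=r$;
* at $(0,0)$: $u\cdot s\cdot v\cdot t=t$.

So $g=\begin{bmatrix}s&s\\ r&t\end{bmatrix}$ with $s\in J$, and Lemma 4 gives $r\sim t$. $\square$

## 7. An abelian group from $R$, and a character on $J$

By (P1) and (P3), $\sim$ restricted to $J$ is an equivalence relation. We would like to form a quotient and land in an abelian group, but $J$ need not be closed under multiplication (Example 4). The submonoid $R\subseteq J$ is, so we build the group from $R$ and then extend to $J$.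

**Step 1: the quotient of $R$ is commutative and cancellative.** On $R$ the relation $\sim$ is an equivalence relation, and by (P1) it is compatible with products, so it is a congruence. Let $C=R/{\sim}$. By (P2), applied to $x,z\in R\subseteq J$, the monoid $C$ is commutative. It is cancellative: suppose $rw\sim r'w$ with $r,r',w\in R$, and let $ww'=1$. Multiply on the right by $w'\sim w'$, using (P1); this gives $r=rww'\sim r'ww'=r'$.

**Step 2: embed in a group.** A commutative cancellative monoid embeds in an abelian group, namely its group of formal differences. Let $K$ be such a group for $C$, written additively, and let $\kappa:R\to C\to K$ be the resulting homomorphism. Since $C\to K$ is injective,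
$$\kappa(r)=\kappa(r')\iff r\sim r'\qquad(r,r'\in R).\tag{2}$$

**Step 3: define $\theta$ on $J$.** For $s\in J$ put $U_s=\{u\in R:\ us\in R\}$. It is nonempty: if $usv=1$, then $u\in R$ and $us\in R$ by (c). Define
$$\theta(s)=\kappa(us)-\kappa(u)\in K,\qquad u\in U_s.\tag{3}$$

**Step 4: $\theta(s)$ does not depend on $u$.** Let $u,u'\in U_s$. By (P2), $u'u\sim uu'$. Multiplying on the right by $s\sim s$ gives $u'us\sim uu's$. Both sides lie in $R$, being the products $u'\cdot(us)$ and $u\cdot(u's)$ of elements of $R$. So by (2), $\kappa(u')+\kappa(us)=\kappa(u)+\kappa(u's)$, that is, $\kappa(us)-\kappa(u)=\kappa(u's)-\kappa(u')$.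

**Step 5: $\theta$ is a $J$-character.** Let $st\in J$, say $ustv=1$. Then $u\cdot(stv)=1$, $us\cdot(tv)=1$ and $ust\cdot v=1$, so $u,us,ust\in R$. Hence $u\in U_s$, $us\in U_t$ and $u\in U_{st}$, and we may compute each value of $\theta$ with these choices:
$$\theta(st)=\kappa(ust)-\kappa(u)=\bigl(\kappa(ust)-\kappa(us)\bigr)+\bigl(\kappa(us)-\kappa(u)\bigr)=\theta(t)+\theta(s).$$

Note that no hypothesis on $S$ was used so far: every monoid has this $\theta$.

## 8. Trivial characters fill the square: (2)⇒(3)

Assume (2). The character $\theta$ of Section 7 is then zero.

**Step 1: $a\sim 1$ for every $a\in J$.** Let $a\in J$, pick $u\in U_a$, and pick $w$ with $uw=1$. Since $\theta(a)=0$, (3) gives $\kappa(ua)=\kappa(u)$, and (2) gives $ua\sim u$. We want to cancel $u$, but its inverse $w$ is on the right, so we first move $u$ to the right of $a$. By (P2), $au\sim ua$. The middle term $ua$ lies in $R\subseteq J$, so (P3) applies to $au\sim ua\sim u$ and gives $au\sim u$. Multiplying on the right by $w\sim w$ gives $a=auw\sim uw=1$.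

**Step 2: $s\sim 1$ for every $s\in S$.** As $S$ is generated by $J$, write $s=a_1\cdots a_k$ with $a_i\in J$. By Step 1 and (P1), $s\sim 1\cdots 1=1$. This is where we use that $J$ generates; no transitivity is needed.

**Step 3: $Q=S^\Omega$.** By Step 2, $Q$ contains every array with $s$ at $(0,1)$ and $1$ elsewhere. Flipping the values of $\alpha$, of $\beta$, or of both preserves $Q$ and moves $(0,1)$ to any corner. So $Q$ contains every array that differs from $1$ in at most one corner, and these generate $S^\Omega$. Hence $Q=S^\Omega$, which is (3). $\square$

## 9. The dichotomy, and the absence of intermediate growth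

**Proof of Theorem 2.** We have (1)⇒(2) by Section 4, (2)⇒(3) by Section 8, (3)⇒(4) by Proposition 1, and (4)⇒(5)⇒(1) as noted after the statement. If (1) fails, then $d_n\ge n$ for all $n$, and $d_n\le nd_1$ by (1) of Section 2; this is (A). If (1) holds, then (4) gives (B). The two cannot both hold, since $n\le 2d_1\lceil\log_2 n\rceil$ fails for large $n$. $\square$

In particular, a single $n$ with $d_n<n$ forces $d_n\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$.

**Proof of Corollary 3.** Let $S$ be a monoid with all $d_n$ finite and $d_n/n\to 0$. Since $d_1$ is finite, $S$ is finitely generated, and $d_n<n$ for some $n$. So (B) holds, $d_n/\log n$ is bounded for $n\ge 2$, and $d_n/\log n\not\to\infty$. $\square$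

For Example 4, which has four generators, we get $n\le d_n\le 4n$. For Example 5 we get $d_n\le 4\lceil\log_2 n\rceil$ for $n\ge2$, since $p$ and $q$ generate $M$ as a semigroup (the identity being $ppqqq$).

## 10. Limits, sharpness, finite quotients, and the classical cases

**Limits in case (A).** By (1) of Section 2 the sequence $d_n$ is subadditive. Fekete's lemma says that for a subadditive sequence of nonnegative reals, $a_n/n$ converges to $\inf_n a_n/n$. So $\lim d_n/n=\inf_n d_n/n$, and this lies in $[1,d_1]$ because $n\le d_n\le nd_1$.

**Limits in case (B).** Fix $q\ge 2$. For $n\ge 2$ put $m=\lceil\log n/\log q\rceil\ge 1$, so $n\le q^m$. As in Step 3 of Proposition 1, induction from $m=1$ with $d_{xy}\le d_x+d_y$ gives $d_{q^m}\le m\,d_q$. By monotonicity,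
$$d_n\le m\,d_q\le\Bigl(\frac{\log n}{\log q}+1\Bigr)d_q .$$
Divide by $\log n$ and let $n\to\infty$: $\limsup_n d_n/\log n\le d_q/\log q$ for every $q\ge 2$. Hence
$$\limsup_n\frac{d_n}{\log n}\le\inf_{q\ge 2}\frac{d_q}{\log q}\le\liminf_n\frac{d_n}{\log n},$$
so $\lim_n d_n/\log n$ exists and equals $\inf_{q\ge2}d_q/\log q$.

**Sharpness of the threshold.** The bound $d_n\ge n$ in (A) is best possible, since $d_n=n$ for $S=\mathbb Z/2$ (Section 2). In this sense "$d_n<n$ for some $n$" is the exact condition for the gap.

**When the growth is truly logarithmic.** Suppose (B) holds and $S$ has a nontrivial finite quotient $\pi:S\to F$. Then $d_n\ge\log n/\log|F|$, so $d_n$ grows logarithmically. To see this, let $h_1,\dots,h_d$ generate $S^n$, and write $h_{k,j}$ for the $j$th coordinate of $h_k$. Consider the $n$ tuples $(\pi(h_{1,j}),\dots,\pi(h_{d,j}))\in F^d$ for $1\le j\le n$. If those for two indices $j\ne j'$ agreed, then the $j$th and $j'$th coordinates of every element of $S^n$ would have equal images in $F$. This is false, as $F$ has two distinct elements and the coordinates can be chosen freely. So the tuples are distinct and $n\le|F|^d$.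

**Groups and finite monoids.** If $S$ is a finitely generated group, then by Example 1 condition (2) says that $S$ is perfect; so (B) holds if and only if $S$ is perfect. If $S$ is a finite monoid, then by Example 2 $J$ is the group of units. So $J$ generates $S$ only if $S$ is a group, and again (B) holds if and only if $S$ is a perfect group. Both agree with the facts quoted in Section 2.
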